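\title{The radical of a reflexive algebra containing a maximal abelian self-adjoint algebra}

\begin{abstract}
Let $\mathcal A$ be a reflexive algebra of operators on a separable Hilbert space that contains a maximal abelian self-adjoint algebra, and let $\mathcal L$ be its lattice of invariant projections. Each lattice homomorphism $\phi$ of $\mathcal L$ onto $\{0,1\}$ determines a seminorm $N_\phi$ on $\mathcal A$ that plays the part of the modulus of a diagonal entry. We prove the conjecture that the Jacobson radical of $\mathcal A$ is the common kernel of these seminorms, and we show that the distance from $T\in\mathcal A$ to the radical equals $\max_\phi N_\phi(T)$. The proof rests on a duality between the number of projections in $\mathcal L$ needed to cut $T$ into small diagonal blocks and the size of the powers $(ST)^m$, $S\in\mathcal A$. It combines a minimax argument, a coupling of measures along the order given by $\mathcal L$, bounded random fields of Grothendieck--Krivine type, and a Baire category argument.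
\end{abstract}

\section{Introduction}\label{sec:intro}

The Jacobson radical of the algebra of lower triangular $n\times n$ matrices consists of the matrices whose diagonal entries vanish. This paper establishes the corresponding description for algebras of Hilbert space operators that are triangular with respect to a commutative lattice of subspaces.

Throughout, $\mathcal H\neq0$ is a separable complex Hilbert space, $B(\mathcal H)$ is the algebra of bounded operators on it, and ``projection'' means orthogonal projection. A projection $E$ is \emph{invariant} under an operator $A$ if $(I-E)AE=0$. For an algebra $\mathcal A\subset B(\mathcal H)$, let $\operatorname{Lat}\mathcal A$ be the lattice of projections invariant under every member of $\mathcal A$; for a lattice $\mathcal L$ of projections, let $\operatorname{Alg}\mathcal L$ be the algebra of all bounded operators that leave every member of $\mathcal L$ invariant. The algebra $\mathcal A$ is \emph{reflexive} if $\mathcal A=\operatorname{Alg}\operatorname{Lat}\mathcal A$. A \emph{maximal abelian self-adjoint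 algebra} (m.a.s.a.) is a self-adjoint subalgebra $\mathcal M\subset B(\mathcal H)$ equal to its own commutant $\mathcal M'$; it generalizes the diagonal matrices.

Let $\mathcal A$ be a reflexive algebra containing a m.a.s.a., and put $\mathcal L=\operatorname{Lat}\mathcal A$. This is a lattice of commuting projections containing $0$ and $I$. The \emph{radical} of $\mathcal A$ is its Jacobson radical,
\[
\mathcal R=\{T\in\mathcal A:\ ST\text{ is quasi-nilpotent for every }S\in\mathcal A\}.
\]
To say what a diagonal entry is, let $X$ be the set of lattice homomorphisms $\phi$ of $\mathcal L$ onto $\{0,1\}$. One should think of $\phi$ as a generalized point, and of $\phi(E)=1$ as saying that the point lies in $E$. An \emph{interval} is a projection $F-E$ with $E\le F$ in $\mathcal L$; it is a \emph{test interval for $\phi$} if $E$ and $F$ can be chosen with $\phi(E)=0$ and $\phi(F)=1$. Test intervals are the neighborhoods of $\phi$ that $\mathcal L$ can describe, and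
\[
N_\phi(T)=\inf\{\|QTQ\|:\ Q\text{ a test interval for }\phi\}\qquad(T\in\mathcal A)
\]
measures the size of $T$ at $\phi$. The set $\mathcal A_\phi=\{T\in\mathcal A:N_\phi(T)=0\}$ is a closed two-sided ideal of $\mathcal A$ (see Section~\ref{sec:prelim}). We say that $\mathcal A$ satisfies the \emph{radical condition} if $\bigcap_{\phi\in X}\mathcal A_\phi=\mathcal R$.

\begin{example}\label{ex:shift}
Let $\mathcal H=\ell^2(\mathbb N)$ with basis $e_1,e_2,\dots$, let $E_n$ be the projection onto the closed span of $\{e_j:j\ge n\}$, and let $\mathcal A$ be the algebra of bounded operators with lower triangular matrix, so that $\mathcal L=\{I=E_1,E_2,\dots,0\}$. A homomorphism $\phi\in X$ is monotone with $\phi(I)=1$ and $\phi(0)=0$. So either $\phi=\phi_n$, where $\phi_n(E_j)=1$ exactly for $j\le n$, or $\phi=\phi_\infty$, where $\phi_\infty(E_j)=1$ for all $j$. The smallest test interval for $\phi_n$ is $E_n-E_{n+1}$, and $N_{\phi_n}(T)=|\langle Te_n,e_n\rangle|$ is the modulus of a diagonal entry. The test intervals for $\phi_\infty$ are the $E_n$, and $N_{\phi_\infty}(T)=\lim_n\|E_nTE_n\|$.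

Let $Te_n=a_ne_{n+1}$ be a weighted shift with bounded weights. Its diagonal entries vanish, and $N_{\phi_\infty}(T)=\limsup|a_n|$. If $a_n\to0$, then $T$ is the norm limit of the operators $T(I-E_n)$; these lie in $\mathcal R$, because $ST(I-E_n)$ maps the range of $E_j$ into that of $E_{j+1}$ and kills the range of $E_n$, and $\mathcal R$ is closed, so $T\in\mathcal R$. If instead $|a_{n_l}|\ge\varepsilon>0$ for some $n_1<n_2<\cdots$, let $S$ send $e_{n_l+1}$ to $e_{n_{l+1}}$ and all other basis vectors to $0$. Then $S\in\mathcal A$, $\|S\|=1$ and $\|(ST)^me_{n_1}\|\ge\varepsilon^m$, so $T\notin\mathcal R$, even when $T^2=0$, as for the weights $1,0,1,0,\dots$. Thus $T\in\mathcal R$ if and only if $N_\phi(T)=0$ for all $\phi$, and the point at infinity $\phi_\infty$ cannot be omitted.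
\end{example}

The inclusion $\bigcap_\phi\mathcal A_\phi\subseteq\mathcal R$ is known to hold always. The radical condition is known when $\mathcal L$ is complemented, in which case $\mathcal A$ is a von Neumann algebra and $\mathcal R=0$, and when $\mathcal L$ is totally ordered, that is, for nest algebras (Ringrose). It is conjectured in \cite{radical} that every reflexive algebra containing a m.a.s.a.\ satisfies the radical condition. We prove this.

\begin{theorem}\label{thm:main}
Let $\mathcal A$ be a reflexive algebra containing a m.a.s.a., on a separable Hilbert space $\mathcal H\neq0$. Then $\bigcap_{\phi\in X}\mathcal A_\phi=\mathcal R$.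
\end{theorem}

The theorem has a quantitative form. A \emph{chain} $\mathcal V$ is a finite sequence $I=V_0\ge V_1\ge\dots\ge V_{k+1}=0$ in $\mathcal L$, and its \emph{blocks} are the intervals $V_i-V_{i+1}$, $0\le i\le k$, some of which may be zero.

\begin{theorem}\label{thm:strong}
Let $\mathcal A$ be as in Theorem~\ref{thm:main}. For $T\in\mathcal A$,
\[
\operatorname{dist}(T,\mathcal R)=\max_{\phi\in X}N_\phi(T)=\inf_{\mathcal V}\max_i\|(V_i-V_{i+1})T(V_i-V_{i+1})\|,
\]
the infimum being over all chains in $\mathcal L$. The following are equivalent: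
\begin{enumerate}
\item[(i)] $T\in\mathcal R$.
\item[(ii)] $N_\phi(T)=0$ for all $\phi\in X$.
\item[(iii)] For each $\varepsilon>0$ there is a chain in $\mathcal L$ with $\|(V_i-V_{i+1})T(V_i-V_{i+1})\|<\varepsilon$ for all $i$.
\item[(iv)] $\lim_m\sup\{\|S_1TS_2T\cdots S_mT\|^{1/m}:S_i\in\mathcal A,\ \|S_i\|\le1\}=0$.
\item[(v)] $T\otimes1$ is in the radical of $\operatorname{Alg}(\mathcal L\otimes I)$ on $\mathcal H\otimes\ell^2$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:closure}
The radical $\mathcal R$ is the norm closure of the union, over all chains $\mathcal V$ in $\mathcal L$, of the sets $\{T\in\mathcal A:(V_i-V_{i+1})T(V_i-V_{i+1})=0\text{ for all }i\}$.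
\end{corollary}

The implications (ii)$\Leftrightarrow$(iii)$\Rightarrow$(iv)$\Rightarrow$(i) and (iii)$\Rightarrow$(v)$\Rightarrow$(i) are elementary; they are proved in Section~\ref{sec:easy} and include the inclusion $\bigcap_\phi\mathcal A_\phi\subseteq\mathcal R$, so that the paper does not depend on it. The substance is (i)$\Rightarrow$(ii): if $N_\phi(T)>0$, we must find one $S\in\mathcal A$ for which $ST$ is not quasi-nilpotent. In Example~\ref{ex:shift} the operator $S$ carries the output of one large piece of $T$ to the input of the next. This is possible there because any two disjoint intervals of a nest are comparable. For a general lattice, $S$ can move vectors only upward in a partial order, and the pieces on which $T$ is large may be incomparable. Section~\ref{sec:model} shows, for a finite partially ordered set, why enough comparable pieces must nevertheless exist, and states the two propositions that carry the idea over to operators. They are proved in Sections~\ref{sec:weights}--\ref{sec:random}, and Section~\ref{sec:glue} assembles them.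

\section{Intervals, atoms and chains}\label{sec:prelim}

\subsection*{Conventions}
From now on $\mathcal A$ is as in Theorem~\ref{thm:main} and $\mathcal M\subset\mathcal A$ is a fixed m.a.s.a. Inner products are linear in the first variable, and $r(A)=\lim\|A^n\|^{1/n}$ is the spectral radius. We use the following standard facts about the strong and weak operator topologies (SOT, WOT): multiplication is jointly SOT-continuous on bounded sets; the norm is lower semicontinuous for the WOT, hence for the SOT; the unit ball is WOT-compact; a convex set has the same closure in both topologies; and, since $\mathcal H$ is separable, the unit ball is a separable metrizable space in the SOT.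

A projection $E\in\mathcal L$ is invariant under $A$ and $A^*$ for every $A\in\mathcal M$, so it commutes with $\mathcal M$. Hence
\[
\mathcal L\subset\mathcal M'=\mathcal M\subset\mathcal A .
\]
In particular the members of $\mathcal L$ commute, $E\wedge F=EF$ and $E\vee F=E+F-EF$, and every interval belongs to $\mathcal A$. The lattice $\mathcal L$ is complete, because intersections and closed spans of invariant subspaces are invariant; so is $\mathcal L^\perp=\{I-E:E\in\mathcal L\}$. The algebra $\mathcal A=\operatorname{Alg}\mathcal L$ is SOT-closed and contains the commutant $\mathcal L'$.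

By separability $\mathcal L$ contains an SOT-dense sequence $(E_j)$. Since $(I-E)SE$ and $SE-ES$ depend SOT-continuously on the projection $E$,
\begin{equation}\label{eq:dense}
\begin{array}{l}
\text{if $S\in B(\mathcal H)$ leaves every $E_j$ invariant, then $S\in\operatorname{Alg}\mathcal L=\mathcal A$;}\\
\text{if $S\in B(\mathcal H)$ commutes with every $E_j$, then $S\in\mathcal L'$.}
\end{array}
\end{equation}
The first line is the way in which reflexivity lets us construct members of $\mathcal A$.

By the spectral theorem for a m.a.s.a.\ on a separable space, we may take $\mathcal H=L^2(Y,\mu)$ and $\mathcal M=L^\infty(Y,\mu)$ acting by multiplication, where $Y$ is a standard Borel space and $\mu$ is a probability measure. We identify a bounded function with its multiplication operator and a Borel set, modulo null sets, with the projection given by its indicator; thus $\{w\ge t\}$ is a projection in $\mathcal M$. Countable suprema and infima of projections in $\mathcal M$ are unions and intersections. The weak* topology of $L^\infty$ is the WOT on $\mathcal M$,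 because every $L^1$ function is a product $h\overline{h'}$ of $L^2$ functions.

\subsection*{The radical}
In a unital Banach algebra $\mathcal B$ the Jacobson radical is a closed two-sided ideal and equals $\{T:ST\text{ is quasi-nilpotent for all }S\in\mathcal B\}$. If $Z$ is in the radical and $A$ is invertible, then $A+Z=A(1+A^{-1}Z)$ is invertible, by the Neumann series. So adding an element of the radical changes neither the spectrum in $\mathcal B$ nor the spectral radius. The next lemma says that the radical of $\mathcal A$ stays away from the ``diagonal'' $\mathcal L'$.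

\begin{lemma}\label{lem:diag}
If $D\in\mathcal L'$ and $Z\in\mathcal R$, then $\|D-Z\|\ge\|D\|$. In particular $\mathcal L'\cap\mathcal R=0$.
\end{lemma}

\begin{proof}
Both $D$ and $D^*$ lie in $\mathcal L'\subset\mathcal A$, so $D^*Z\in\mathcal R$ and
$\|D\|^2=r(D^*D)=r(D^*D-D^*Z)\le\|D\|\,\|D-Z\|$.
\end{proof}

\subsection*{Test intervals and atoms}
Each $\phi\in X$ is monotone and onto, so $\phi(0)=0$ and $\phi(I)=1$. If $E,F\in\mathcal L$ satisfy $\phi(E)=0$ and $\phi(F)=1$, then $F(I-E)=F-FE$ is a test interval for $\phi$, whether or not $E\le F$; so the test intervals are exactly the projections $F(I-E)$ with $\phi(E)=0$, $\phi(F)=1$.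

The \emph{atoms} of a finite set $\mathcal E\subset\mathcal L$ are the nonzero products $\prod_{E\in\mathcal E}E^\#$ with $E^\#\in\{E,I-E\}$; the only atom of the empty set is $I$. Atoms are mutually orthogonal intervals with sum $I$, and an atom $Q$ satisfies $Q\le E$ or $Q\le I-E$ for each $E\in\mathcal E$. For $T\in B(\mathcal H)$ put
\[
\Delta_{\mathcal E}T=\sum_{Q}QTQ\qquad(\text{sum over the atoms of }\mathcal E).
\]
Then $\|\Delta_{\mathcal E}T\|=\max_Q\|QTQ\|\le\|T\|$, the operator $\Delta_{\mathcal E}T$ commutes with each $E\in\mathcal E$, and $\Delta_{\mathcal E}\mathcal A\subset\mathcal A$.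

\begin{lemma}\label{lem:test}
\begin{enumerate}
\item[(a)] Test intervals are nonzero, and the product of two test intervals for $\phi$ is a test interval for $\phi$.
\item[(b)] For finite $\mathcal E\subset\mathcal L$ and $\phi\in X$, exactly one atom of $\mathcal E$ is a test interval for $\phi$.
\item[(c)] Every nonzero interval is a test interval for some $\psi\in X$. In particular $X\neq\emptyset$.
\item[(d)] In the topology of pointwise convergence $X$ is compact, and the sets $X(E,F)=\{\psi\in X:\psi(E)=0,\ \psi(F)=1\}$ are open.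
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\phi(E)\ne\phi(F)$ then $E\neq F$. Also $F(I-E)F'(I-E')=FF'(I-E\vee E')$, and $\phi(FF')=1$, $\phi(E\vee E')=0$ when both factors are test intervals.

(b) Let $F$ be the meet of the $G\in\mathcal E$ with $\phi(G)=1$ and $E$ the join of those with $\phi(G)=0$ (the empty meet is $I$, the empty join is $0$). Then $F(I-E)$ is a test interval, hence nonzero, hence an atom. Distinct atoms have product $0$, so by (a) they are not both test intervals for $\phi$.

(c) Let $E\le F$ in $\mathcal L$ with $E\ne F$. The characters of the commutative $C^*$-algebra $\mathcal M$ separate its points, so $\chi(E)\neq\chi(F)$ for some character $\chi$. It maps projections to $\{0,1\}$, and $\chi(EF)=\chi(E)\chi(F)$ forces $\chi(E)=0$, $\chi(F)=1$. The formulas for $\wedge$ and $\vee$ show that $\psi=\chi|_{\mathcal L}$ is a lattice homomorphism onto $\{0,1\}$.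

(d) $X$ is the subset of the compact space $\{0,1\}^{\mathcal L}$ defined by the closed conditions $\psi(E\wedge F)=\min(\psi(E),\psi(F))$, $\psi(E\vee F)=\max(\psi(E),\psi(F))$, $\psi(0)=0$, $\psi(I)=1$, and $X(E,F)$ is defined by two coordinates.
\end{proof}

Compression to an interval $Q=F-E$ is multiplicative on $\mathcal A$: from $(I-E)A=(I-E)A(I-E)$ and $BF=FBF$ we get $QABQ=QAQBQ$ for $A,B\in\mathcal A$. Compressing to the product of a test interval good for $A$ and one good for $B$ shows that $N_\phi$ is a submultiplicative seminorm. It is dominated by the operator norm, so its kernel $\mathcal A_\phi$ is a closed two-sided ideal.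

\subsection*{Chains and the cut number}
Let $R_i=V_i-V_{i+1}$ be the blocks of a chain. Since $R_i\le V_i$ and $R_{i'}V_i=0$ for $i'<i$,
\begin{equation}\label{eq:tri}
R_{i'}AR_i=0\quad\text{for } i'<i,\text{ whenever $A$ leaves every $V_i$ invariant.}
\end{equation}
So members of $\mathcal A$ never lower the block index. The nonzero blocks are the atoms of $\{V_1,\dots,V_k\}$. A general set of $k$ projections in $\mathcal L$ may have $2^k$ atoms, but for compressions of members of $\mathcal A$ it does no better than a chain with $k+1$ blocks.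

\begin{lemma}[Nesting]\label{lem:nest}
Let $\mathcal E=\{E^1,\dots,E^k\}\subset\mathcal L$. There is a chain $I=U_0\ge U_1\ge\dots\ge U_k\ge U_{k+1}=0$ in $\mathcal L$ such that, for every $T\in\mathcal A$,
\[
\max_i\|(U_i-U_{i+1})T(U_i-U_{i+1})\|=\max\{\|QTQ\|:Q\text{ an atom of }\mathcal E\}.
\]
\end{lemma}

\begin{proof}
For $0\le i\le k$ let $U_i=\bigvee_{|K|=i}\bigwedge_{j\in K}E^j\in\mathcal L$, over subsets $K\subset\{1,\dots,k\}$. This is the sum of the atoms lying under at least $i$ of the $E^j$, so $U_i-U_{i+1}$ is the sum of the atoms lying under exactly $i$ of them. Let $Q\neq Q'$ be two such atoms. The sets $\{j:Q\le E^j\}$ and $\{j:Q'\le E^j\}$ are distinct and of equal size, so some $j$ has $Q'\le E^j$ and $Q\le I-E^j$, and $QTQ'=Q(I-E^j)TE^jQ'=0$. Thus the compression of $T$ to $U_i-U_{i+1}$ is the direct sum of the $QTQ$.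
\end{proof}

For $T\in\mathcal A$ and $\varepsilon>0$ the \emph{cut number} $\kappa_\varepsilon(T)\in\{0,1,\dots,\infty\}$ is the least $k$ such that some $\mathcal E\subset\mathcal L$ with $|\mathcal E|\le k$ has $\|QTQ\|\le\varepsilon$ for all its atoms $Q$. It has three properties.
\begin{enumerate}
\item[(K1)] $\kappa_\varepsilon(T)\le k$ if and only if there is a chain $I=U_0\ge\dots\ge U_{k+1}=0$ with exactly $k+1$ blocks on which the compressions of $T$ have norm at most $\varepsilon$. This is Lemma~\ref{lem:nest}; a shorter chain is padded with zeros.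
\item[(K2)] $\kappa_\varepsilon(T-\Delta_{\mathcal E}T)\le|\mathcal E|<\infty$, because $Q(T-\Delta_{\mathcal E}T)Q=0$ for the atoms of $\mathcal E$.
\item[(K3)] $\kappa_\varepsilon(T)=\infty$ if $\varepsilon<N_\phi(T)$ for some $\phi$, by Lemma~\ref{lem:test}(b).
\end{enumerate}

\section{Small diagonal blocks put an operator in the radical}\label{sec:easy}

Write $\beta(T)=\inf_{\mathcal V}\max_i\|(V_i-V_{i+1})T(V_i-V_{i+1})\|$. Compactness of $X$ turns the local quantities $N_\phi(T)$ into this global one.

\begin{proposition}\label{prop:beta}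
For $T\in\mathcal A$, the supremum $\sup_\phi N_\phi(T)$ is attained and equals $\beta(T)$. In particular \textup{(ii)}$\Leftrightarrow$\textup{(iii)} in Theorem~\ref{thm:strong}.
\end{proposition}

\begin{proof}
Given a chain and $\phi\in X$, some $i$ has $\phi(V_i)=1$ and $\phi(V_{i+1})=0$, so the block $V_i-V_{i+1}$ is a test interval for $\phi$. Hence $N_\phi(T)\le\beta(T)$.

For $\alpha>0$ the set $\{\phi:N_\phi(T)<\alpha\}$ is the union of the open sets $X(E,F)$ over the pairs $E\le F$ with $\|(F-E)T(F-E)\|<\alpha$. So $\phi\mapsto N_\phi(T)$ is upper semicontinuous on the nonempty compact space $X$ and attains its supremum. If $\alpha$ exceeds the supremum, these open sets cover $X$; take a finite subcover $X(E_1,F_1),\dots,X(E_n,F_n)$ and let $\mathcal E=\{E_1,F_1,\dots,E_n,F_n\}$. Let $Q$ be an atom of $\mathcal E$. By Lemma~\ref{lem:test}(c) it is a test interval for some $\psi$, and $\psi\in X(E_l,F_l)$ for some $l$. Then $Q(F_l-E_l)\ne0$ by Lemma~\ref{lem:test}(a), which for an atom of $\mathcal E$ means $Q\le F_l$ and $Q\le I-E_l$. So $\|QTQ\|<\alpha$,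 and Lemma~\ref{lem:nest} gives $\beta(T)<\alpha$.
\end{proof}

A triangular operator is similar to one whose off-diagonal part is as small as we like. The similarity depends only on the chain.

\begin{lemma}\label{lem:similar}
Let $I=V_0\ge\dots\ge V_{k+1}=0$ be projections on a Hilbert space, $R_i=V_i-V_{i+1}$, $0<\eta<1$ and $b=\sum_{i=0}^k\eta^iR_i$. If $A$ leaves every $V_i$ invariant, then
\[
\|b^{1/2}Ab^{-1/2}\|\le\max_i\|R_iAR_i\|+\|A\|\frac{\sqrt\eta}{1-\sqrt\eta}.
\]
\end{lemma}

\begin{proof}
By \eqref{eq:tri}, $b^{1/2}Ab^{-1/2}=\sum_{d\ge0}\eta^{d/2}A_d$ with $A_d=\sum_iR_{i+d}AR_i$. The terms of $A_d$ have orthogonal domains and orthogonal ranges, so $\|A_d\|=\max_i\|R_{i+d}AR_i\|\le\|A\|$. Sum the geometric series over $d\ge1$.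
\end{proof}

\begin{proposition}\label{prop:easy}
In Theorem~\ref{thm:strong}, the limit in \textup{(iv)} exists, \textup{(iii)}$\Rightarrow$\textup{(iv)}$\Rightarrow$\textup{(i)} and \textup{(iii)}$\Rightarrow$\textup{(v)}$\Rightarrow$\textup{(i)}. Consequently $\bigcap_\phi\mathcal A_\phi\subseteq\mathcal R$.
\end{proposition}

\begin{proof}
The numbers $a_m=\sup\|S_1T\cdots S_mT\|$ satisfy $a_{m+n}\le a_ma_n$, so $\lim a_m^{1/m}$ exists by Fekete's lemma.

Assume (iii). Let $\varepsilon>0$, take a chain with blocks $R_0,\dots,R_k$ and $\|R_iTR_i\|<\varepsilon$, choose $\eta\in(0,1)$ with $\|T\|\sqrt\eta/(1-\sqrt\eta)\le\varepsilon$, and let $b$ be as in Lemma~\ref{lem:similar}. Let $S$ be a contraction leaving the chain invariant. In $R_iSTR_i=\sum_jR_iSR_jTR_i$ only $j=i$ survives, by \eqref{eq:tri} for $S$ and for $T$, so $\|R_iSTR_i\|<\varepsilon$ and $\|b^{1/2}STb^{-1/2}\|\le2\varepsilon$. For contractions $S_1,\dots,S_m$ leaving the chain invariant,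
\begin{equation}\label{eq:joint}
\|S_1T\cdots S_mT\|\le\|b^{-1/2}\|\,(2\varepsilon)^m\,\|b^{1/2}\|\le\eta^{-k/2}(2\varepsilon)^m .
\end{equation}
So the limit in (iv) is at most $2\varepsilon$ for each $\varepsilon$, which is (iv). The derivation of \eqref{eq:joint} used only invariance of the chain. Applied to $T\otimes1\in\operatorname{Alg}(\mathcal L\otimes I)$, the chain $V_i\otimes I$ and a contraction $\mathbf S\in\operatorname{Alg}(\mathcal L\otimes I)$, it gives $r(\mathbf S(T\otimes1))\le2\varepsilon$ for each $\varepsilon$, which is (v).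

If (iv) holds, taking all $S_i$ equal shows that $ST$ is quasi-nilpotent for each contraction $S\in\mathcal A$, hence for each $S\in\mathcal A$. If (v) holds and $S\in\mathcal A$, then $S\otimes1\in\operatorname{Alg}(\mathcal L\otimes I)$, so $ST\otimes1$ is quasi-nilpotent, and $\|(ST\otimes1)^n\|=\|(ST)^n\|$. The last assertion is (ii)$\Rightarrow$(iii)$\Rightarrow$(iv)$\Rightarrow$(i).
\end{proof}

\section{Cuts and paths}\label{sec:model}

It remains to prove (i)$\Rightarrow$(ii). By (K3), an operator with $N_\phi(T)>\varepsilon$ cannot be cut into $\varepsilon$-small blocks, and we want to deduce that $(ST)^m$ is large for a suitable $S$. The mechanism is visible in a finite combinatorial model.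

\begin{example}\label{ex:poset}
Let $(Y,\le)$ be a finite partially ordered set, $\mathcal H=\ell^2(Y)$ with basis $(e_y)$, and let $\mathcal A$ consist of the matrices with $\langle Ae_{y'},e_y\rangle=0$ unless $y\ge y'$. It contains the diagonal matrices, $\mathcal L$ consists of the up-sets of $Y$, and $\mathcal A=\operatorname{Alg}\mathcal L$. Fix a set of \emph{arrows} $(a,b)$ with $a<b$, no two with the same tail $a$ or the same head $b$, and let $Te_a=e_b$ for each arrow and $Te_y=0$ if $y$ is not a tail. For a subset $Q\subset Y$, the norm $\|QTQ\|$ is $1$ if $Q$ contains both ends of an arrow and $0$ otherwise. A \emph{path of length $m$} is a sequence of arrows with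
\[
a_1<b_1\le a_2<b_2\le\dots\le a_m<b_m .
\]
\emph{For $0<\varepsilon<1$, the cut number $\kappa_\varepsilon(T)$ is the maximal length $m_0$ of a path.} Indeed, a chain with blocks $R_0,\dots,R_k$ is the same thing as a monotone function $\operatorname{lev}:Y\to\{0,\dots,k\}$, with $R_i=\{\operatorname{lev}=i\}$, and no block contains an arrow exactly when $\operatorname{lev}(a)<\operatorname{lev}(b)$ for all arrows. Such a function gains at least $m$ along a path of length $m$, so $m_0\le\kappa_\varepsilon(T)$ by (K1). Conversely, let $\operatorname{lev}(y)$ be the maximal length of a path whose last head is $\le y$, and $0$ if there is none. This function is monotone, takes values in $\{0,\dots,m_0\}$, and satisfies $\operatorname{lev}(b)\ge\operatorname{lev}(a)+1$ for an arrow $(a,b)$. So $\kappa_\varepsilon(T)\le m_0$.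

Now suppose $\kappa_\varepsilon(T)\ge m$ and take a path of length $m$. Let $Se_{b_l}=e_{a_{l+1}}$ for $l<m$, $Se_{b_m}=e_{b_m}$, and $Se_y=0$ otherwise. The points $a_2,\dots,a_m,b_m$ are distinct, so $\|S\|=1$; also $S\in\mathcal A$ and $(ST)^me_{a_1}=e_{b_m}$. A large cut number produces a contraction $S\in\mathcal A$ with $\|(ST)^m\|=1$.
\end{example}

The example is a duality: either a monotone potential with few values certifies that few cuts suffice, or a long path exists. For operators, the norm $\|QTQ\|$ is not decided arrow by arrow, and both sides of the duality must be made convex. Potentials become the weights of Section~\ref{sec:weights}, paths become couplings of measures, and the duality becomes a minimax theorem. The argument starts from an optimal chain, so it needs a \emph{finite} cut number; by (K2) this is available for $T-\Delta_{\mathcal P}T$. Put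
\[
\gamma=\frac{\log(1+\sqrt2)}{2\pi}\in(0,\tfrac12).
\]

\begin{proposition}[Many cuts force large powers]\label{prop:A}
Let $m\ge1$ and $0<\varepsilon\le1$, and put
\[
C=2/\varepsilon,\qquad\delta=\tfrac14(2C)^{-2m},\qquad J=\lfloor\log_2(1/\delta)\rfloor+1 .
\]
Let $T\in\mathcal A$ with $\|T\|\le1$, and let $\mathcal P\subset\mathcal L$ be finite. If $\kappa_\varepsilon(T-\Delta_{\mathcal P}T)>6J$, there is $S\in\mathcal A$ with $\|S\|\le C$ and $\|(ST)^m\|\ge\gamma^{m+1}$.
\end{proposition}

What matters is that $C$ and $\gamma$ do not depend on $m$, that $J$ depends only on $m$ and $\varepsilon$, and that the conclusion concerns $T$ itself. The hypothesis is supplied by the second proposition.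

\begin{proposition}[Radical elements need many cuts off the diagonal]\label{prop:B}
Let $T\in\mathcal R$ with $\|T\|\le1$, let $\phi\in X$ and $\varepsilon>0$, and suppose $N_\phi(T)>10\varepsilon$. Then for every $k$ there is a finite $\mathcal P\subset\mathcal L$ with $\kappa_\varepsilon(T-\Delta_{\mathcal P}T)>k$.
\end{proposition}

The assumption $T\in\mathcal R$ is needed: for $T=I$ we have $N_\phi(T)=1$ and $T-\Delta_{\mathcal P}T=0$. Together the propositions give, for a hypothetical $T\in\mathcal R$ with $N_\phi(T)>0$, operators $S_m$ of bounded norm with $\|(S_mT)^m\|^{1/m}$ bounded below. Section~\ref{sec:glue} merges the $S_m$ into one $S$.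

\section{Weights and the proof of Proposition~\ref{prop:B}}\label{sec:weights}

Chains are neither convex nor compact: a weak limit of projections need not be a projection. The operator $b=\sum\eta^iR_i$ of Lemma~\ref{lem:similar} encodes a chain as a function that decreases along the order, and such functions form a compact convex set. Let $\mathcal W$ be the weak*-closed convex hull of $\mathcal L^\perp$ in $L^\infty(Y,\mu)$; its members are called \emph{weights}. The set $\mathcal W$ is convex and weak*-compact, and $0\le w\le1$ for $w\in\mathcal W$. In Example~\ref{ex:poset}, $\mathcal L^\perp$ consists of the down-sets and $\mathcal W$ of all decreasing functions $Y\to[0,1]$, since $w=\int_0^11_{\{w\ge t\}}\,dt$. One returns from weights to projections through level sets.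

\begin{lemma}\label{lem:level}
If $w\in\mathcal W$ and $t>0$, then $\{w\ge t\}\in\mathcal L^\perp$.
\end{lemma}

\begin{proof}
If $w=\sum_k\lambda_k(I-E_k)$ is a finite convex combination, then $\{w\ge t\}$ is the join of the projections $\bigwedge_{k\in K}(I-E_k)$ over the index sets $K$ with $\sum_{k\in K}\lambda_k\ge t$, and lies in $\mathcal L^\perp$. In general, the weak* closure of the bounded convex set $\operatorname{conv}\mathcal L^\perp$ is its WOT closure, hence its SOT closure, and the SOT is metrizable on the unit ball. So $w$ is the SOT limit of a sequence $w_n\in\operatorname{conv}\mathcal L^\perp$. Applying the operators to the constant function $1$ gives $w_n\to w$ in $L^2$, and a.e.\ along a subsequence, which we keep. Then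
\[
\{w\ge t\}=\bigwedge_{l>1/t}\ \bigvee_n\ \bigwedge_{n'\ge n}\{w_{n'}\ge t-1/l\},
\]
which lies in $\mathcal L^\perp$ by completeness.
\end{proof}

A weighted operator inequality yields an estimate for compressions once the weight is sliced at dyadic levels. The following form of Chebyshev's inequality is used twice.

\begin{lemma}\label{lem:dyadic}
Let $w,w'\in\mathcal M$ be nonnegative, $A\in B(\mathcal H)$, $t,\lambda>0$, and let $v$ be a unit vector with $t\le\langle wv,v\rangle<2t$ and $\langle w'Av,Av\rangle\le\lambda^2\langle wv,v\rangle$. Then $\{w\ge t\}v\ne0$ and $\|\{w'\ge t\}Av\|<\sqrt2\,\lambda$.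
\end{lemma}

\begin{proof}
If $\{w\ge t\}v=0$, then $w<t$ a.e.\ where $v\neq0$, and $\langle wv,v\rangle=\int w|v|^2d\mu<t$. Also $t\|\{w'\ge t\}Av\|^2\le\langle w'Av,Av\rangle<2t\lambda^2$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:B}]
Let $(E_j)$ be SOT-dense in $\mathcal L$, $\Delta_n=\Delta_{\{E_1,\dots,E_n\}}$ and $\tilde T_n=T-\Delta_nT\in\mathcal A$, so $\|\tilde T_n\|\le2$. Suppose $\kappa_\varepsilon(\tilde T_n)\le k$ for all $n$. By (K1) there are chains $I=V^{(n)}_0\ge\dots\ge V^{(n)}_{k+1}=0$ with blocks $R_i^{(n)}$ and $\|R_i^{(n)}\tilde T_nR_i^{(n)}\|\le\varepsilon$. The chains vary with $n$; we want one test interval that works for all $n$, and we find it by passing to a limit of weights.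

First, the $n$th chain also serves for $\tilde T_{n'}$ when $n'\le n$. The atoms defining $\Delta_n$ refine those defining $\Delta_{n'}$, so $\Delta_{n'}\Delta_n=\Delta_n$ and $\tilde T_{n'}=\tilde T_n-\Delta_{n'}\tilde T_n$. Since $R=R_i^{(n)}$ commutes with all atoms, $R\tilde T_{n'}R=R\tilde T_nR-\Delta_{n'}(R\tilde T_nR)$ has norm at most $2\varepsilon$.

Fix $\eta\in(0,1)$ with $2\sqrt\eta/(1-\sqrt\eta)\le\varepsilon$. Since $I-V^{(n)}_{i+1}=R^{(n)}_0+\dots+R^{(n)}_i$,
\[
w_n:=\sum_{i=0}^k\eta^iR_i^{(n)}=\sum_{i=0}^{k-1}(\eta^i-\eta^{i+1})(I-V_{i+1}^{(n)})+\eta^kI ,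
\]
a convex combination of members of $\mathcal L^\perp$. So $w_n\in\mathcal W$, and $w_n\ge\eta^k$; here it matters that $k$ does not depend on $n$. Lemma~\ref{lem:similar} gives $\|w_n^{1/2}\tilde T_{n'}w_n^{-1/2}\|\le3\varepsilon$, that is, $\tilde T_{n'}^*w_n\tilde T_{n'}\le9\varepsilon^2w_n$ for $n'\le n$. Let $w\in\mathcal W$ be a weak* cluster point of $(w_n)$. Then
\[
w\ge\eta^k\qquad\text{and}\qquad\tilde T_{n'}^*\,w\,\tilde T_{n'}\le9\varepsilon^2w\quad\text{for all }n'.
\]

Let $t_j=\eta^k2^j$ for the finitely many $j\ge0$ with $t_j\le1$, and $L_j=\{w\ge t_j\}\in\mathcal L^\perp$. Let $Q$ be the atom of $\{I-L_j\}_j$ that is a test interval for $\phi$. For a unit vector $v\in Q\mathcal H$ we have $\langle wv,v\rangle\in[\eta^k,1]$, so $t_j\le\langle wv,v\rangle<2t_j$ for some $j$. Lemma~\ref{lem:dyadic} with $w'=w$ and $\lambda=3\varepsilon$ gives $L_jv\neq0$, hence $Q\le L_j$, and then $\|Q\tilde T_{n'}v\|\le\|L_j\tilde T_{n'}v\|<\sqrt{18}\,\varepsilon$. Since $Q\tilde T_{n'}Q=QTQ-\Delta_{n'}(QTQ)$,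
\[
\|QTQ-\Delta_{n'}(QTQ)\|\le5\varepsilon\qquad\text{for all }n',
\]
with $Q$ independent of $n'$. Let $D$ be a WOT cluster point of the bounded sequence $\Delta_{n'}(QTQ)$. It commutes with each $E_j$, because $\Delta_{n'}(QTQ)$ does for $n'\ge j$, so $D\in\mathcal L'$ by \eqref{eq:dense}, and $\|QTQ-D\|\le5\varepsilon$. As $QTQ\in\mathcal R$, Lemma~\ref{lem:diag} gives $\|D\|\le5\varepsilon$. Thus $N_\phi(T)\le\|QTQ\|\le10\varepsilon$, a contradiction.
\end{proof}

\section{From many cuts to a coupling}\label{sec:coupling}

This section and the next prove Proposition~\ref{prop:A}. Fix $m,\varepsilon,C,\delta,J,T,\mathcal P$ as there, put $\tilde T=T-\Delta_{\mathcal P}T$ and $k=\kappa_\varepsilon(\tilde T)$. Then $6J<k<\infty$ by (K2), $\|\tilde T\|\le2$, $C\ge2$ and $\delta2^J>1$.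

\subsection*{Double blocks}
Let $I=U_0\ge\dots\ge U_{k+1}=0$ be a chain as in (K1) for $\tilde T$, and put $U_j=0$ for $j>k$. The final step of the proof will see only the block-diagonal part of $\tilde T$ with respect to a fixed chain. For the chain $(U_j)$ that part is small and carries no information. We therefore drop every second cut. Let $q=\lfloor k/2\rfloor$, $V_i=U_{2i}$ for $0\le i\le q+1$ (so $V_{q+1}=0$, as $2q+2>k$), $R_i=V_i-V_{i+1}$, and
\[
T_0=\sum_{i=0}^qR_i\tilde TR_i\in\mathcal A,\qquad\|T_0\|\le2 .
\]
Each $R_i$ splits into the halves $R_iU_{2i+1}=U_{2i+1}-U_{2i+2}$ and $R_i(I-U_{2i+1})=U_{2i}-U_{2i+1}$, which are blocks of the original chain or zero, so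
\begin{equation}\label{eq:halves}
\|PT_0P\|=\|P\tilde TP\|\le\varepsilon\quad\text{for each projection $P\in\mathcal M$ under one of the halves.}
\end{equation}
The operator $T_0$ still needs many cuts:
\begin{equation}\label{eq:T0cuts}
\kappa_\varepsilon(T_0)\ge k-q\ge k/2>3J .
\end{equation}
Indeed, if all atoms $Q'$ of $\mathcal E$ have $\|Q'T_0Q'\|\le\varepsilon$, then each atom $Q$ of $\mathcal E\cup\{V_1,\dots,V_q\}$ lies under some such $Q'$ and some $R_i$, so $\|Q\tilde TQ\|=\|QT_0Q\|\le\varepsilon$ and $k\le|\mathcal E|+q$.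

\subsection*{A minimax dichotomy}
We look for a path each of whose $T$-steps stays in one block $R_i$ and each of whose $S$-steps moves up in the order and to a strictly higher block. The dual object is a family of weights, one per block, that decreases both along the order and with the block index. Let
\[
\mathcal C=\{w=(w_0,\dots,w_q)\in\mathcal W^{q+1}:w_0\ge w_1\ge\dots\ge w_q\},\qquad w_{q+1}:=0 .
\]
This set is nonempty, convex and weak*-compact. The unit vectors of $\mathcal H$ do not form a convex set, so we replace them by \emph{density operators}, the positive trace class operators $\rho$ of trace $1$. Put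
\[
\Phi(w,\rho)=\sum_{i=0}^q\operatorname{tr}(\rho R_iw_i)-C^2\sum_{i=0}^q\operatorname{tr}(T_0\rho T_0^*R_iw_{i+1}).
\]
The shift from $w_i$ to $w_{i+1}$ encodes the strict increase of the block index.

\begin{lemma}\label{lem:dich}
One of the following holds:
\begin{enumerate}
\item[(I)] some $w\in\mathcal C$ satisfies $R_iw_i-C^2T_0^*R_iw_{i+1}T_0\ge\delta R_i$ for $0\le i\le q$;
\item[(II)] some density operator $\rho$ satisfies $\Phi(w,\rho)\le\delta$ for all $w\in\mathcal C$.
\end{enumerate}
\end{lemma}

\begin{proof}
Sion's minimax theorem implies the following: if $\mathcal C$ is a compact convex set and $\mathcal D$ a convex set, each in a topological vector space, and $\Phi:\mathcal C\times\mathcal D\to\mathbb R$ is affine and continuous in each variable separately, then $\max_{\mathcal C}\inf_{\mathcal D}\Phi=\inf_{\mathcal D}\max_{\mathcal C}\Phi$. Our $\Phi$ is affine in each variable, weak*-continuous in $w$ and trace-norm continuous in $\rho$. If the common value is less than $\delta$, (II) holds. Otherwise a maximizing $w$ has $\operatorname{tr}(\rho H)\ge\delta$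 for all $\rho$, where $H=\sum_i(R_iw_i-C^2T_0^*R_iw_{i+1}T_0)$; rank-one $\rho$ give $H\ge\delta I$. Since $T_0$ commutes with the $R_i$, compression to $R_i$ gives (I).
\end{proof}

\begin{remark}
In Example~\ref{ex:poset}, with $\mathcal P=\mathcal L$ and $\tilde T=T$, suppose a path of length $n$ has $a_l,b_l$ in the block $R_{i_l}$ with $i_1<\dots<i_n$. Let $\rho$ be diagonal with mass $p_l$ proportional to $C^{2l}$ at $a_l$. Since $w_{i_l+1}(b_l)\ge w_{i_{l+1}}(b_l)\ge w_{i_{l+1}}(a_{l+1})$ and $p_{l+1}=C^2p_l$, the sum $\Phi(w,\rho)=\sum_lp_lw_{i_l}(a_l)-\sum_lC^2p_lw_{i_l+1}(b_l)$ telescopes to at most $p_1\le C^{-2(n-1)}$. So a path of length of order $\log(1/\delta)$ gives alternative (II), which matches the size of the threshold $J$.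
\end{remark}

\subsection*{Alternative (I) allows few cuts}
The $q+1$ middle cuts $U_{2i+1}$ make $T_0$ small, by \eqref{eq:halves}. Under (I) they can be merged into one cut per dyadic level of the weights.

\begin{lemma}\label{lem:I}
If \textup{(I)} holds, then $\kappa_\varepsilon(T_0)\le3J$. Hence, by \eqref{eq:T0cuts}, \textup{(II)} holds.
\end{lemma}

\begin{proof}
Let $w$ be as in (I). Fix $t>0$ and put $L_i=\{w_i\ge t\}$ for $0\le i\le q+1$. These projections lie in $\mathcal L^\perp$ by Lemma~\ref{lem:level}, decrease with $i$, and $L_{q+1}=0$. Define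
\[
E_t=\sum_iR_i(I-L_i),\qquad F_t=\sum_iR_i(I-L_{i+1}),\qquad G_t=F_t-E_t=\sum_iR_i(L_i-L_{i+1}).
\]

\emph{$E_t$ and $F_t$ lie in $\mathcal L$.} We have $R_i(I-L_i)\le V_i(I-L_i)$, and $V_i(I-L_i)=\sum_{i'\ge i}R_{i'}(I-L_i)\le E_t$ because $I-L_i\le I-L_{i'}$ for $i'\ge i$. So $E_t=\bigvee_iV_i(I-L_i)\in\mathcal L$. The same two inequalities with $L_{i+1}$ in place of $L_i$ give $F_t=\bigvee_iV_i(I-L_{i+1})\in\mathcal L$.

\emph{$R_iG_tAG_tR_{i'}=0$ for $A\in\mathcal A$ and $i\neq i'$.} For $i<i'$ this is \eqref{eq:tri}. For $i>i'$ we have $R_iG_t\le L_i$ and $G_tR_{i'}\le I-L_{i'+1}\le I-L_i$, since $i\ge i'+1$; and $L_iA(I-L_i)=0$ because $I-L_i\in\mathcal L$.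

\emph{The merged cut.} Let $M_t'=\sum_iR_iG_tU_{2i+1}\le G_t$ and $M_t=E_t+M'_t$. For $A\in\mathcal A$, block-diagonality and invariance of $U_{2i+1}$ give
\[
G_tAM_t'=\sum_iR_iG_tAG_tR_iU_{2i+1}=\sum_iR_iG_tU_{2i+1}AG_tR_iU_{2i+1},
\]
whose range lies in $M_t'\mathcal H$. Since $AM_t'\mathcal H\subset F_t\mathcal H=E_t\mathcal H\oplus G_t\mathcal H$ and $AE_t\mathcal H\subset E_t\mathcal H$, the projection $M_t$ is invariant under $\mathcal A$. So $M_t\in\mathcal L$, and
\begin{equation}\label{eq:merged}
M_tR_iG_t=U_{2i+1}R_iG_t\qquad\text{for all }i.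
\end{equation}

Now let $t_j=\delta2^j$ for $0\le j<J$ and let $\mathcal E$ consist of the projections $E_{t_j},F_{t_j},M_{t_j}$, at most $3J$ in number. Suppose an atom $Q$ of $\mathcal E$ has $\|QT_0Q\|>\varepsilon$. As $QT_0Q$ commutes with the $R_i$, there is $i$ with $\|R_iQT_0R_iQ\|>\varepsilon$, and a unit vector $v\in R_iQ\mathcal H$ with $\|QT_0v\|>\varepsilon$; note $T_0v\in R_i\mathcal H$. By (I),
\[
\langle w_iv,v\rangle\ge\delta+C^2\langle w_{i+1}T_0v,T_0v\rangle .
\]
So $\langle w_iv,v\rangle\in[\delta,1]$, and since $\delta2^J>1$ there is $t\in\{t_0,\dots,t_{J-1}\}$ with $t\le\langle w_iv,v\rangle<2t$. Lemma~\ref{lem:dyadic} with $\lambda=1/C$ gives $L_iv\neq0$ and $\|L_{i+1}T_0v\|<\sqrt2/C<\varepsilon$, for the $L_i$ belonging to this $t$. From $(I-E_t)v=L_iv\ne0$ we get $Q\le I-E_t$. If $Q\le I-F_t$, then $\|QT_0v\|\le\|(I-F_t)T_0v\|=\|L_{i+1}T_0v\|<\varepsilon$, which is false; so $Q\le F_t$. Hence $Q\le G_t$. If $Q\le M_t$, then \eqref{eq:merged} gives $R_iQ\le R_iU_{2i+1}$; if $Q\le I-M_t$, it gives $R_iQ\le R_i(I-U_{2i+1})$. In both cases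 \eqref{eq:halves} gives $\|R_iQT_0R_iQ\|\le\varepsilon$, a contradiction.
\end{proof}

\subsection*{Alternative (II) gives a coupling}
Fix $\rho$ as in (II) and write $\rho=\sum_l\langle\,\cdot\,,x_l\rangle x_l$ with $\sum_l\|x_l\|^2=1$. Let $K=\ell^2$ and define $\mathbf g,\mathbf f\in L^2(Y;K)=L^2(Y)\otimes K$ by
\[
\mathbf g(y)=(x_l(y))_l,\qquad\mathbf f(y)=((T_0x_l)(y))_l,\qquad\text{so that }\mathbf f=(T_0\otimes1)\mathbf g .
\]
Choose everywhere defined Borel versions and put $g(y)=\|\mathbf g(y)\|_K$, $f(y)=\|\mathbf f(y)\|_K$. Then $\int g^2d\mu=1$, and for $w\in L^\infty$,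
\begin{equation}\label{eq:trace}
\operatorname{tr}(\rho w)=\int wg^2d\mu,\qquad\operatorname{tr}(T_0\rho T_0^*w)=\int wf^2d\mu .
\end{equation}
The measure $g^2\mu$ is the distribution of tails of arrows and $f^2\mu$ that of heads. Condition (II), tested on down-sets, is a Hall-type condition saying that nearly all of $g^2\mu$ can be matched with mass of $C^2f^2\mu$ lying below it.

To speak of ``below'' we give $Y$ coordinates. Let $(E_j)_{j\ge1}$ be an SOT-dense sequence in $\mathcal L$ with $E_i=V_i$ for $1\le i\le q$, represented by Borel sets $e_j\subset Y$ with $e_1\supset\dots\supset e_q$. Let $\Sigma=\{0,1\}^{\mathbb N}$ with the product topology and the coordinatewise order, and let $\sigma:Y\to\Sigma$, $\sigma(y)_j=1_{e_j}(y)$. Put $\operatorname{lev}(r)=\sum_{j\le q}r_j$ for $r\in\Sigma$ and $\operatorname{lev}(y)=\operatorname{lev}(\sigma(y))$; then $R_i=\{y:\operatorname{lev}(y)=i\}$.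

\begin{lemma}\label{lem:coupling}
There is a finite Borel measure $\hat\pi$ on $Y\times Y$ such that
\begin{enumerate}
\item[(a)] the first marginal of $\hat\pi$ is $\theta g^2\mu$ with $0\le\theta\le1$ and $\int\theta g^2d\mu\ge1-\delta$;
\item[(b)] the second marginal of $\hat\pi$ is at most $C^2f^2\mu$;
\item[(c)] for $\hat\pi$-a.e.\ $(y,y')$: $\sigma(y')\le\sigma(y)$, $\operatorname{lev}(y')<\operatorname{lev}(y)$, $g(y)>0$ and $f(y')>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\nu$ and $\nu'$ be the images of $g^2\mu$ and $f^2\mu$ under $\sigma$; $\nu$ is a probability measure. For $n\ge q$ let $r|_n$ be the restriction of $r$ to the first $n$ coordinates, call the sets $\{r:r|_n=\text{const}\}$ \emph{$n$-cells}, and put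
\[
\Gamma_n=\{(r,s)\in\Sigma^2:s|_n\le r|_n,\ \operatorname{lev}(s)<\operatorname{lev}(r)\}.
\]
Each $\Gamma_n$ is a union of products of $n$-cells, hence clopen, and the $\Gamma_n$ decrease to $\Gamma=\{(r,s):s\le r,\ \operatorname{lev}(s)<\operatorname{lev}(r)\}$.

\emph{Hall's condition.} Let $B\subset\Sigma$ be a union of $n$-cells, $N(B)=\{s:(r,s)\in\Gamma_n\text{ for some }r\in B\}$, and for $0\le i\le q+1$
\[
B_i=\{s:\ s|_n\le r|_n\text{ for some }r\in B\text{ with }\operatorname{lev}(r)\ge i\}.
\]
The $B_i$ decrease with $i$ and $B_{q+1}=\emptyset$. The projection $w_i=\sigma^{-1}(B_i)$ is the join, over the finitely many admissible $r|_n$, of $\bigwedge\{I-E_j:j\le n,\ r_j=0\}$, so $w_i\in\mathcal L^\perp\subset\mathcal W$ and $(w_0,\dots,w_q)\in\mathcal C$. From the definitions, $B\cap\{\operatorname{lev}=i\}\subset B_i$ and $N(B)\cap\{\operatorname{lev}=i\}=B_{i+1}\cap\{\operatorname{lev}=i\}$. By \eqref{eq:trace} and (II),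
\begin{equation}\label{eq:hall}
\nu(B)\le\sum_i\operatorname{tr}(\rho R_iw_i)\le C^2\sum_i\operatorname{tr}(T_0\rho T_0^*R_iw_{i+1})+\delta=C^2\nu'(N(B))+\delta .
\end{equation}

\emph{A coupling at stage $n$.} Consider the network with a source joined to each $n$-cell $\alpha$ with capacity $\nu(\alpha)$, a second copy of each $n$-cell $\alpha'$ joined to a sink with capacity $C^2\nu'(\alpha')$, and an edge of infinite capacity from $\alpha$ to $\alpha'$ when $\alpha\times\alpha'\subset\Gamma_n$. If $B$ is the union of the cells $\alpha$ on the source side of a cut of finite capacity, the cells of $N(B)$ in the second copy are on the source side too, so the cut has capacity at least $\nu(\Sigma\setminus B)+C^2\nu'(N(B))\ge1-\delta$ by \eqref{eq:hall}. The max-flow min-cut theorem gives numbers $c(\alpha,\alpha')\ge0$, zero unless $\alpha\times\alpha'\subset\Gamma_n$, with $\sum_{\alpha'}c(\alpha,\alpha')\le\nu(\alpha)$, $\sum_\alpha c(\alpha,\alpha')\le C^2\nu'(\alpha')$, and total sum at least $1-\delta$. If $c(\alpha,\alpha')>0$ then $\nu(\alpha),\nu'(\alpha')>0$,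 so we may put
\[
\pi_n=\sum_{c(\alpha,\alpha')>0}c(\alpha,\alpha')\,\frac{\nu|_\alpha}{\nu(\alpha)}\otimes\frac{\nu'|_{\alpha'}}{\nu'(\alpha')} .
\]
This measure is concentrated on $\Gamma_n$, has mass in $[1-\delta,1]$, and has marginals at most $\nu$ and $C^2\nu'$.

\emph{The limit.} Let $\pi$ be a weak* cluster point of $(\pi_n)$ in the dual of $C(\Sigma^2)$. Testing against nonnegative continuous functions of one variable shows that the marginals satisfy $\pi_1\le\nu$, $\pi_2\le C^2\nu'$, and that $\pi$ has mass at least $1-\delta$. The clopen set $\Sigma^2\setminus\Gamma_{n'}$ is $\pi_n$-null for $n\ge n'$, hence $\pi$-null. So $\pi$ is concentrated on $\Gamma$.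

\emph{Lifting to $Y$.} The disintegration theorem says: if $\lambda$ is a finite Borel measure on a standard Borel space $Y$ and $\sigma:Y\to\Sigma$ is Borel, there is a Borel family $(\lambda_r)$ of probability measures on $Y$ with $\lambda=\int\lambda_r\,d(\sigma_*\lambda)(r)$ and $\lambda_r(\sigma^{-1}(r))=1$ for $\sigma_*\lambda$-a.e.\ $r$. Write $g^2\mu=\int\lambda_r\,d\nu(r)$ and $f^2\mu=\int\lambda'_s\,d\nu'(s)$ in this way and put $\hat\pi=\int\lambda_r\otimes\lambda'_s\,d\pi(r,s)$. The first marginal of $\hat\pi$ is $\int\lambda_r\,d\pi_1(r)\le g^2\mu$ and has mass at least $1-\delta$, so (a) follows from the Radon--Nikodym theorem; the second is $\int\lambda_s'\,d\pi_2(s)\le C^2f^2\mu$. Since $\pi_1\ll\nu$ and $\pi_2\ll\nu'$, for $\pi$-a.e.\ $(r,s)$ the measure $\lambda_r\otimes\lambda_s'$ is concentrated on $\sigma^{-1}(r)\times\sigma^{-1}(s)$ with $(r,s)\in\Gamma$. With (a) and (b), which make $\{g(y)=0\}$ and $\{f(y')=0\}$ null, this gives (c).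
\end{proof}

\subsection*{The operator defined by the coupling}
We use $\hat\pi$ as a kernel, with input variable $y'$ and output variable $y$. For $h,h'\in L^2(Y)$ put
\[
\langle S^0h,h'\rangle=\int\frac{h(y')\,\overline{h'(y)}}{f(y')\,g(y)}\,d\hat\pi(y,y').
\]
By Cauchy--Schwarz and Lemma~\ref{lem:coupling}(a),(b), the integral converges absolutely, depends only on the classes of $h,h'$, and has modulus at most
\[
\Big(\int\frac{|h(y')|^2}{f(y')^2}d\hat\pi\Big)^{1/2}\Big(\int\frac{|h'(y)|^2}{g(y)^2}d\hat\pi\Big)^{1/2}\le C\|h\|\,\|h'\| .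
\]
So $S^0$ is an operator with $\|S^0\|\le C$. If $h$ vanishes off $e_j$ and $h'$ vanishes on $e_j$, the integrand is zero unless $\sigma(y')_j=1$ and $\sigma(y)_j=0$, which is excluded a.e.\ by (c). Thus $(I-E_j)S^0E_j=0$ for all $j$, and $S^0\in\mathcal A$ by \eqref{eq:dense}. The condition $\operatorname{lev}(y')<\operatorname{lev}(y)$ in (c) gives
\begin{equation}\label{eq:strict}
R_{i'}S^0R_i=0\qquad\text{unless }i'>i .
\end{equation}

Let $\hat{\mathbf g}=\mathbf g/g$ and $\hat{\mathbf f}=\mathbf f/f$, with value $0$ where the denominator vanishes. Define contractions $\Lambda_g,\Lambda_f:L^2(Y)\to L^2(Y;K)$ by $\Lambda_gh=h\hat{\mathbf g}$, $\Lambda_fh=h\hat{\mathbf f}$; then $(\Lambda_f^*\mathbf h)(y)=\langle\mathbf h(y),\hat{\mathbf f}(y)\rangle_K$, and $\Lambda_gw=(w\otimes1)\Lambda_g$, $\Lambda_fw=(w\otimes1)\Lambda_f$ for $w\in\mathcal M$. Put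
\[
T_1=\Lambda_f^*(T_0\otimes1)\Lambda_g,\qquad B=S^0T_1 .
\]
Then $T_1$ commutes with the $R_i$, $\|T_1\|\le2$ and $\|B\|\le2C$.

\begin{lemma}\label{lem:fixed}
$|\langle B^mg,g\rangle|\ge\frac12$.
\end{lemma}

\begin{proof}
We have $T_1g=\Lambda_f^*(T_0\otimes1)\mathbf g=\Lambda_f^*\mathbf f=f$, and by Lemma~\ref{lem:coupling}(a), $\langle S^0f,h'\rangle=\int\overline{h'(y)}g(y)^{-1}d\hat\pi=\int\theta g\,\overline{h'}\,d\mu$. So $Bg=\theta g$ and $\|Bg-g\|^2=\int(1-\theta)^2g^2d\mu\le\int(1-\theta)g^2d\mu\le\delta$. Since $B^mg-g=\sum_{i<m}B^i(Bg-g)$ and $2C\ge4$,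
\[
\|B^mg-g\|\le\sqrt\delta\sum_{i<m}(2C)^i\le\sqrt\delta\,(2C)^m=\tfrac12 ,
\]
and $\|g\|=1$.
\end{proof}

\section{Randomization}\label{sec:random}

Lemma~\ref{lem:fixed} is the desired conclusion for the wrong operator on the wrong space. The operator $\mathbf S=\Lambda_gS^0\Lambda_f^*$ on $\mathcal H\otimes K$ leaves every $E\otimes I$ invariant, has norm at most $C$, and satisfies $\mathbf S(T_0\otimes1)\Lambda_g=\Lambda_gB$, so that $|\langle(\mathbf S(T_0\otimes1))^m\mathbf g,\mathbf g\rangle|\ge\frac12$. We need an operator on $\mathcal H$, and we need $T$ in place of $T_0$. If $\rho$ had rank one, $\Lambda_g$ and $\Lambda_f$ would be multiplications by scalar functions and would belong to $\mathcal M$. In general we replace them by \emph{random} scalar multiplications $D_\xi,D_\zeta$ whose correlation reproduces the inner product of $K$ and removes $T-T_0$, so that the average of $D_\zeta^*TD_\xi$ is a multiple of $T_1$. Gaussian fields have the right correlations but are unbounded; their signs are bounded but distort the inner product by an arcsine,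 which can be undone beforehand.

\begin{lemma}[Grothendieck--Krivine fields]\label{lem:fields}
Let $K_0\neq0$ be a separable complex Hilbert space and $K_0^1=\{u\in K_0:\|u\|=1\}\cup\{0\}$. There are a probability space $\Omega_0$ and jointly measurable functions $\xi,\zeta:\Omega_0\times K_0^1\to\{z\in\mathbb C:|z|\le1\}$ such that, for all $u,u'\in K_0^1$,
\[
\mathbb E\,\xi(u)=\mathbb E\,\zeta(u)=0,\qquad\mathbb E\big[\xi(u)\overline{\zeta(u')}\big]=2\gamma\langle u,u'\rangle .
\]
\end{lemma}

\begin{proof}
Put $\xi(0)=\zeta(0)=0$; it remains to treat unit vectors. Let $a=\log(1+\sqrt2)$, so $\sinh a=1$, $a<\pi/2$ and $2\gamma=a/\pi$. Let $K_{\mathbb R}$ be $K_0$ with the real inner product $(u,u')=\operatorname{Re}\langle u,u'\rangle$. In the separable real Hilbert space $\mathcal K=\bigoplus_{n\ge0}K_{\mathbb R}^{\otimes(2n+1)}$ put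
\[
u^{\pm}=\bigoplus_{n\ge0}(\pm1)^n\Big(\frac{a^{2n+1}}{(2n+1)!}\Big)^{1/2}u^{\otimes(2n+1)} .
\]
The power series of $\sinh$ and $\sin$ give $(u^+,u'^+)=(u^-,u'^-)=\sinh(a(u,u'))$ and $(u^+,u'^-)=\sin(a(u,u'))$. So for unit $u$ the vectors $u^\pm$ are unit vectors, and they depend continuously on $u$ because $\|u^\pm-u'^\pm\|^2=2-2\sinh(a(u,u'))$.

Let $(g_n)$ be the coordinates on $\mathbb R^{\mathbb N}$ with the product of standard Gaussian measures, and $(b_n)$ an orthonormal basis of $\mathcal K$. For $x\in\mathcal K$ let $\mathcal G(x)=\sum_ng_n(x,b_n)$ where the series converges and $\mathcal G(x)=0$ elsewhere. The partial sums are continuous on $\mathbb R^{\mathbb N}\times\mathcal K$, so the set of convergence is Borel and $\mathcal G$ is jointly Borel. For fixed $x$ the series converges almost surely, being a sum of independent centered variables with summable variances, and $(\mathcal G(x),\mathcal G(x'))$ is a centered Gaussian pair with covariances given by the inner products. For unit vectors $x,x'$ at angle $\alpha\in[0,\pi]$, the pair has the law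 of the inner products of a rotation invariant Gaussian vector in the plane with two unit vectors at angle $\alpha$, so the signs differ with probability $\alpha/\pi$ and, with $\operatorname{sgn}0=0$,
\[
\mathbb E\,\operatorname{sgn}\mathcal G(x)\operatorname{sgn}\mathcal G(x')=1-\frac{2\alpha}\pi=\frac2\pi\arcsin(x,x').
\]
Since $|a(u,u')|<\pi/2$, this gives $\mathbb E\,\operatorname{sgn}\mathcal G(u^+)\operatorname{sgn}\mathcal G(u'^-)=\frac{2a}\pi\operatorname{Re}\langle u,u'\rangle$.

To recover the complex inner product, let $\tau$ be uniform on $\{\pm1,\pm i\}$ and independent of $(g_n)$, and set $\xi(u)=\bar\tau\operatorname{sgn}\mathcal G((\tau u)^+)$, $\zeta(u)=\operatorname{sgn}\mathcal G(u^-)$. With $z=\langle u,u'\rangle$ and $\mathbb E\bar\tau^2=0$,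
\[
\mathbb E\big[\xi(u)\overline{\zeta(u')}\big]=\frac{2a}\pi\,\mathbb E\Big[\bar\tau\,\frac{\tau z+\bar\tau\bar z}2\Big]=\frac a\pi z .
\]
The means vanish because $\mathcal G(x)$ is symmetric.
\end{proof}

\subsection*{The random multipliers}
The difference $T-T_0$ consists of the off-diagonal blocks $R_{i'}\tilde TR_i$ and of $\Delta_{\mathcal P}T$. The former are removed by using independent centered fields on different blocks. For the latter, let $P_1,\dots,P_M$ be the atoms of $\mathcal P$, represented by a Borel partition of $Y$, and let $p(y)$ be the index of the atom containing $y$. With the standard basis $\mathbf e_0,\dots,\mathbf e_M$ of $\mathbb C^{M+1}$, the unit vectors $u_p=(\mathbf e_0+\mathbf e_p)/\sqrt2$ and $v_p=(\mathbf e_0-\mathbf e_p)/\sqrt2$ satisfy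
\[
\langle u_p,v_{p'}\rangle=\tfrac12(1-\delta_{pp'})\qquad(\delta_{pp'}\text{ the Kronecker symbol}),
\]
which is, up to the factor $\frac12$, the pattern of the map $T\mapsto T-\Delta_{\mathcal P}T=\sum_{p\ne p'}P_{p'}TP_p$.

Let $(\xi_i,\zeta_i)$, $0\le i\le q$, be independent copies of the fields of Lemma~\ref{lem:fields} for $K_0=K\otimes\mathbb C^{M+1}$, the $i$th copy depending on the coordinate $\omega_i$ of the product space $\Omega=\Omega_0^{\,q+1}$. Let $D_\xi,D_\zeta,D_\zeta'$ be the operators of multiplication by
\[
\xi_{\operatorname{lev}(y)}\big(\hat{\mathbf g}(y)\otimes u_{p(y)}\big),\qquad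
\zeta_{\operatorname{lev}(y)}\big(\hat{\mathbf f}(y)\otimes v_{p(y)}\big),\qquad
\zeta_{\operatorname{lev}(y)}\big(\hat{\mathbf g}(y)\otimes u_{p(y)}\big).
\]
These functions are jointly measurable in $(\omega,y)$ and bounded by $1$. So for each $\omega$ the operators are contractions in $\mathcal M$, and they are weakly measurable in $\omega$ by Fubini's theorem. Products of bounded weakly measurable operator functions are weakly measurable, as one sees by expanding $\langle AA'h,h'\rangle=\langle A'h,A^*h'\rangle$ in a countable orthonormal basis. For such a function $A$, the \emph{expectation} $\mathbb EA$ is the operator with $\langle(\mathbb EA)h,h'\rangle=\mathbb E\langle Ah,h'\rangle$. The operators $D_\xi R_i$, $D_\zeta R_i$ and $D'_\zeta R_i$ depend only on $\omega_i$.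

\begin{lemma}\label{lem:average}
Let $A=D_\zeta^*TD_\xi$. Then $\mathbb E[R_{i'}AR_i]=0$ for $i\ne i'$, $\mathbb E[R_iAR_i]=\gamma R_iT_1R_i$, and $\mathbb E[R_i{D_\zeta'}^*D_\xi]=2\gamma R_i1_{\{g>0\}}$.
\end{lemma}

\begin{proof}
For $i\neq i'$ integrate $\langle TD_\xi R_ih,D_\zeta R_{i'}h'\rangle$ first over $\omega_i$. Only $D_\xi R_i$ depends on it, and its expectation is multiplication by $\mathbb E\xi_i(\cdot)=0$. The last formula holds because $\mathbb E[\xi(u)\overline{\zeta(u)}]=2\gamma\|u\|^2$ and $\|\hat{\mathbf g}(y)\otimes u_{p(y)}\|^2=1_{\{g>0\}}(y)$.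

For the middle formula we prove that for every $T'\in B(\mathcal H)$ and $h,h'\in L^2(Y)$,
\begin{equation}\label{eq:avg}
\mathbb E\langle T'D_\xi R_ih,D_\zeta R_ih'\rangle=\gamma\sum_{p\neq p'}\big\langle(T'\otimes1)\Lambda_gP_pR_ih,\Lambda_fP_{p'}R_ih'\big\rangle .
\end{equation}
Let $T'=\langle\,\cdot\,,b\rangle a$ have rank one and put $\Psi(y,y')=h(y)\overline{b(y)}a(y')\overline{h'(y')}$, an integrable function on $Y\times Y$. By Fubini's theorem and Lemma~\ref{lem:fields}, the left side of \eqref{eq:avg} is
\begin{multline*}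
\iint_{R_i\times R_i}\Psi(y,y')\,\mathbb E\Big[\xi_i\big(\hat{\mathbf g}(y)\otimes u_{p(y)}\big)\overline{\zeta_i\big(\hat{\mathbf f}(y')\otimes v_{p(y')}\big)}\Big]d\mu(y)\,d\mu(y')\\
=\gamma\iint_{R_i\times R_i}\Psi(y,y')\,\langle\hat{\mathbf g}(y),\hat{\mathbf f}(y')\rangle_K\,(1-\delta_{p(y)p(y')})\,d\mu(y)\,d\mu(y').
\end{multline*}
On the right side of \eqref{eq:avg}, expanding in the coordinates of $K=\ell^2$, the term $(p,p')$ is
\[
\sum_l\langle P_pR_ih\hat{\mathbf g}_l,b\rangle\langle a,P_{p'}R_ih'\hat{\mathbf f}_l\rangle=\iint_{P_pR_i\times P_{p'}R_i}\Psi(y,y')\langle\hat{\mathbf g}(y),\hat{\mathbf f}(y')\rangle_K\,d\mu(y)\,d\mu(y'),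
\]
the interchange being justified by $\sum_l|\hat{\mathbf g}_l(y)||\hat{\mathbf f}_l(y')|\le1$. So \eqref{eq:avg} holds in rank one and, by linearity, in finite rank. Every $T'$ is the SOT limit of a bounded sequence $T'_n$ of finite rank operators, namely its compressions to an increasing sequence of finite-dimensional subspaces with dense union. The left side of \eqref{eq:avg} passes to the limit by dominated convergence in $\omega$, and the right side because $T'_n\otimes1\to T'\otimes1$ strongly.

For $T'=T$, \eqref{eq:avg} says $\mathbb E[R_iAR_i]=\gamma\Lambda_f^*\big(\sum_{p\ne p'}R_iP_{p'}TP_pR_i\otimes1\big)\Lambda_g=\gamma\Lambda_f^*(R_i\tilde TR_i\otimes1)\Lambda_g$. As $R_i\tilde TR_i=R_iT_0R_i$, this is $\gamma R_iT_1R_i$.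
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:A}]
For $\omega\in\Omega$ put $S=D_\xi S^0D_\zeta^*$. Since $S^0\in\mathcal A$ and the multipliers are contractions in $\mathcal M\subset\mathcal A$, we have $S\in\mathcal A$ and $\|S\|\le C$. This is where it matters that $\mathcal A$ contains all of $\mathcal M$ and not only $\mathcal L$. With $A=D_\zeta^*TD_\xi\in\mathcal A$ we have $STD_\xi=D_\xi S^0A$, so
\begin{equation}\label{eq:expand}
\langle(ST)^mD_\xi g,D_\zeta'g\rangle=\langle{D_\zeta'}^*D_\xi\,(S^0A)^mg,g\rangle .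
\end{equation}
The same random operator $A$ occurs $m$ times, and in general the expectation of a product is not the product of the expectations. The block structure provides the independence. Insert $I=\sum_iR_i$ on both sides of each factor $A$ and to the left of the last $S^0$. The right side of \eqref{eq:expand} becomes a finite sum of terms
\[
\langle A_{\mathrm{end}}\,S^0A_{m-1}\,S^0\cdots S^0A_1\,S^0A_0\,g,g\rangle,\qquad A_l=R_{i_l'}AR_{i_l},\quad A_{\mathrm{end}}=R_{i_m}{D_\zeta'}^*D_\xi R_{i_m}.
\]
By \eqref{eq:tri} for $A$ and \eqref{eq:strict} for $S^0$, a term vanishes identically unless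
\begin{equation}\label{eq:seq}
i_0\le i_0'<i_1\le i_1'<\dots<i_{m-1}\le i'_{m-1}<i_m .
\end{equation}
The operator $A_l=(D_\zeta R_{i_l'})^*T(D_\xi R_{i_l})$ depends only on the coordinates of $\omega$ labeled $i_l,i_l'$, and $A_{\mathrm{end}}$ only on the coordinate labeled $i_m$. By the strict inequalities in \eqref{eq:seq} the label sets $\{i_0,i_0'\},\dots,\{i_{m-1},i'_{m-1}\},\{i_m\}$ are pairwise disjoint. Integrate over one group of coordinates at a time: with the other coordinates fixed, the term has the form $\langle A_lh,h'\rangle$ with fixed $h,h'$, so integration replaces $A_l$ by $\mathbb EA_l$. By Lemma~\ref{lem:average} only sequences with $i_l=i_l'$ contribute, and since $1_{\{g>0\}}g=g$, the expectation of \eqref{eq:expand} is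
\[
2\gamma\cdot\gamma^m\sum_{i_0<\dots<i_m}\langle R_{i_m}S^0R_{i_{m-1}}T_1R_{i_{m-1}}\cdots S^0R_{i_0}T_1R_{i_0}g,g\rangle=2\gamma^{m+1}\langle(S^0T_1)^mg,g\rangle .
\]
The equality holds because $T_1=\sum_iR_iT_1R_i$ and, by \eqref{eq:strict}, sequences that are not strictly increasing contribute nothing to the expansion of $(S^0T_1)^m$. By Lemma~\ref{lem:fixed} the expectation has modulus at least $\gamma^{m+1}$, so for some $\omega$ the quantity \eqref{eq:expand} has modulus at least $\gamma^{m+1}$. As $\|D_\xi g\|,\|D'_\zeta g\|\le1$, for this $\omega$ we have $\|(ST)^m\|\ge\gamma^{m+1}$.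
\end{proof}

\section{One operator for all exponents}\label{sec:glue}

We now prove (i)$\Rightarrow$(ii). Suppose, for a contradiction, that
\[
T\in\mathcal R,\qquad\|T\|\le1,\qquad N_\phi(T)>10\varepsilon
\]
for some $\phi\in X$ and $\varepsilon\in(0,1]$, the norm condition being arranged by scaling. Put $C=2/\varepsilon$. To add the operators $S_m$ given by Proposition~\ref{prop:A} without losing boundedness, we place them on mutually orthogonal subspaces. This requires that they can be found inside any test interval for $\phi$, and that the test intervals shrink to $0$.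

\begin{lemma}\label{lem:local}
For every test interval $Q$ for $\phi$ and every $m\ge1$ there is $S'\in Q\mathcal AQ\subset\mathcal A$ with $\|S'\|\le C$ and $\|(S'T)^m\|\ge\gamma^{m+2}/C$.
\end{lemma}

\begin{proof}
Let $Z=QTQ\in\mathcal R$. For a test interval $Q'$ the product $QQ'$ is a test interval and $Q'ZQ'=(QQ')T(QQ')$, so $N_\phi(Z)\ge N_\phi(T)>10\varepsilon$. By Proposition~\ref{prop:B} some finite $\mathcal P$ makes $\kappa_\varepsilon(Z-\Delta_{\mathcal P}Z)$ larger than the threshold $6J$ of Proposition~\ref{prop:A} for the exponent $m+1$. So there is $S\in\mathcal A$ with $\|S\|\le C$ and $\|(SZ)^{m+1}\|\ge\gamma^{m+2}$. With $S'=QSQ$ we have $(SZ)^{m+1}=SQT(S'T)^mQ$ and $\|SQT\|\le C$.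
\end{proof}

\begin{lemma}\label{lem:shrink}
There are test intervals $Q_1\ge Q_2\ge\cdots$ for $\phi$ with $Q_n\to0$ strongly.
\end{lemma}

\begin{proof}
The test intervals are directed downward by Lemma~\ref{lem:test}(a), so as a net they converge strongly to their infimum $Q_\infty$. The SOT is metrizable on the unit ball, so some sequence of test intervals $Q_n'=F_n'(I-E_n')$, with $\phi(F_n')=1$ and $\phi(E_n')=0$, converges strongly to $Q_\infty$. Put $F_n=F_1'\cdots F_n'$, $E_n=E_1'\vee\dots\vee E_n'$ and $Q_n=F_n(I-E_n)=Q_1'\cdots Q_n'$. The $Q_n$ are decreasing test intervals with $Q_\infty\le Q_n\le Q_n'$, so $Q_n\to Q_\infty$, and $Q_\infty=F_\infty(I-E_\infty)$ with $F_\infty=\bigwedge F_n$ and $E_\infty=\bigvee E_n$ in $\mathcal L$ by completeness.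

If $\phi(F_\infty)=0$, then $I-F_\infty$ is a test interval, so $Q_\infty\le I-F_\infty$ and $Q_\infty=0$. If $\phi(E_\infty)=1$, then $E_\infty$ is a test interval, so $Q_\infty\le E_\infty$ and $Q_\infty=0$. In the remaining case $Q_\infty$ is itself a test interval. For $G\in\mathcal L$, either $G$ or $I-G$ is a test interval, so $GQ_\infty\in\{Q_\infty,0\}$, and $Q_\infty TQ_\infty$ commutes with $G$. Thus $Q_\infty TQ_\infty\in\mathcal L'\cap\mathcal R=0$ by Lemma~\ref{lem:diag}, contradicting $\|Q_\infty TQ_\infty\|\ge N_\phi(T)>0$.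
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The inclusion $\bigcap_\phi\mathcal A_\phi\subseteq\mathcal R$ is in Proposition~\ref{prop:easy}. For the reverse inclusion we derive a contradiction from the assumptions at the start of this section.

\emph{Orthogonal supports.} Let $(Q_n)$ be as in Lemma~\ref{lem:shrink} and $n_1=1$. Given $n_m$, take $S_m'\in Q_{n_m}\mathcal AQ_{n_m}$ from Lemma~\ref{lem:local}. As $n\to\infty$, the operators $(I-Q_n)S_m'(I-Q_n)$ converge strongly and boundedly to $S_m'$, so $((I-Q_n)S_m'(I-Q_n)T)^m\to(S_m'T)^m$ strongly. By lower semicontinuity of the norm there is $n_{m+1}>n_m$ such that $S_m=(I-Q_{n_{m+1}})S_m'(I-Q_{n_{m+1}})\in\mathcal A$ satisfies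
\begin{equation}\label{eq:lower}
\|S_m\|\le C,\qquad\|(S_mT)^m\|\ge\gamma^{m+2}/(2C).
\end{equation}
Moreover $S_m=\Pi_mS_m\Pi_m$ for the mutually orthogonal projections $\Pi_m=Q_{n_m}-Q_{n_{m+1}}$.

\emph{Phases.} In the expansion of $((\sum_lS_l)T)^m$ the term $(S_mT)^m$ might be canceled by mixed terms, since $T$ does not respect the $\Pi_l$. We therefore consider all unimodular combinations at once. For $z=(z_l)\in\mathbb T^{\mathbb N}$ let $S_z=\sum_lz_lS_l$. The sum converges strongly, $\|S_z\|\le C$, and $S_z\in\mathcal A$ because $\mathcal A$ is SOT-closed. For $v\in\mathcal H$ we have $\|(S_z-S_{z'})v\|^2=\sum_l|z_l-z_l'|^2\|S_lv\|^2$ with $\sum_l\|S_lv\|^2\le C^2\|v\|^2$, so $z\mapsto S_z$ is SOT-continuous on the compact metrizable space $\mathbb T^{\mathbb N}$, and so is $z\mapsto(S_zT)^m$.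

\emph{Baire category.} Let $K_N=\{z:\|(S_zT)^m\|\le(\gamma/2)^m\text{ for all }m\ge N\}$. Each $K_N$ is closed, by lower semicontinuity of the norm. Since $T\in\mathcal R$, every $S_zT$ is quasi-nilpotent, so $\bigcup_NK_N=\mathbb T^{\mathbb N}$. By Baire's theorem some $K_N$ has an interior point $z^0$, and then there is an index $a$ such that $K_N$ contains every $z$ with $z_l=z^0_l$ for $l\le a$. Let $m>\max(a,N)$ and, for $\lambda\in\mathbb T$, let $z(\lambda)\in K_N$ agree with $z^0$ except that its $m$th coordinate is $\lambda$. Then $S_{z(\lambda)}=S''+\lambda S_m$ with $S''$ independent of $\lambda$, so $(S_{z(\lambda)}T)^m$ is a polynomial in $\lambda$ of degree at most $m$ whose coefficient of $\lambda^m$ is $(S_mT)^m$. With normalized Lebesgue measure on $\mathbb T$ and \eqref{eq:lower},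
\[
\frac{\gamma^{m+2}}{2C}\le\|(S_mT)^m\|=\Big\|\int_{\mathbb T}\bar\lambda^{\,m}(S_{z(\lambda)}T)^m\,d\lambda\Big\|\le\Big(\frac\gamma2\Big)^m .
\]
Thus $2^m\le2C\gamma^{-2}$ for all large $m$, which is false. Hence $N_\phi(T)=0$ for all $T\in\mathcal R$ and $\phi\in X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Theorem~\ref{thm:main} is (i)$\Leftrightarrow$(ii), Proposition~\ref{prop:beta} gives (ii)$\Leftrightarrow$(iii) and the second equality in the formula, and Proposition~\ref{prop:easy} adds (iv) and (v). It remains to compute the distance. For a chain $\mathcal V$ with blocks $R_i$ let $\Delta_{\mathcal V}T=\sum_iR_iTR_i$. The operator $T-\Delta_{\mathcal V}T\in\mathcal A$ has zero diagonal blocks, so it satisfies (iii) and lies in $\mathcal R$. Hence $\operatorname{dist}(T,\mathcal R)\le\|\Delta_{\mathcal V}T\|=\max_i\|R_iTR_i\|$, and $\operatorname{dist}(T,\mathcal R)\le\beta(T)$. Conversely, let $Z\in\mathcal R$ and $\phi\in X$. For every test interval $Q$ for $\phi$, $N_\phi(T)\le\|QTQ\|\le\|T-Z\|+\|QZQ\|$, and the infimum of $\|QZQ\|$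 is $N_\phi(Z)=0$ by Theorem~\ref{thm:main}. So $\operatorname{dist}(T,\mathcal R)\ge\max_\phi N_\phi(T)=\beta(T)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:closure}]
Members of the sets in question satisfy (iii), so they lie in $\mathcal R$, which is closed. If $T\in\mathcal R$ and $\mathcal V$ is a chain as in (iii), then $T-\Delta_{\mathcal V}T$ is in the set belonging to $\mathcal V$ and $\|\Delta_{\mathcal V}T\|<\varepsilon$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{radical}
\emph{The radical of a reflexive operator algebra},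
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.pjm/1102866797}.
\end{thebibliography}
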